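\title{Discrete subsets of the square of a countable maximal space}

\begin{abstract}
A crowded space is maximal if every strictly finer topology has an isolated point. We show that the existence of a countable maximal Tychonoff space $X$ such that all discrete subsets of $X\times X$ are closed is independent of ZFC. If all discrete subsets of the square of a countable space are closed, then the neighborhood filter at every non-isolated point is rapid; hence no such non-discrete space exists in Laver's model, where there are no rapid ultrafilters. Under Martin's axiom for countable posets there is a countable maximal space $X$ such that all discrete subsets of $X^n$ are closed for every finite $n$.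
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

A \emph{space} is a nonempty Tychonoff space: a $T_1$ topological space in which every point can be separated from every closed set not containing it by a continuous function into $[0,1]$. \emph{Countable} means finite or countably infinite, $\omega=\{0,1,2,\dots\}$, and $\mathfrak c$ is the cardinality of the continuum. A subset $Y$ of a space is \emph{discrete} if every point of $Y$ is isolated in the subspace topology, and \emph{crowded} if no point of $Y$ is; the empty set is both. A point $p$ is an \emph{accumulation point} of $Y$ if every neighborhood of $p$ meets $Y\setminus\{p\}$. Finite sets are closed in a $T_1$ topology, so this holds if and only if every neighborhood of $p$ contains infinitely many points of $Y$. In particular, nonempty open subsets of a crowded space are infinite. A set $Y$ is discrete if and only if it contains none of its accumulation points, and it is closed and discrete if and only if it has no accumulation point at all.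

Consider the property that all discrete subsets of a space are closed. It says that every set which accumulates somewhere accumulates at one of its own points. It fails in $\mathbb Q$, where $\{1/k:k\ge1\}$ is discrete and accumulates at $0$, and it fails in every space with a nontrivial convergent sequence. To obtain it in a countable crowded space one has to refine the topology until all such sets are closed, without creating isolated points. This leads to the following notion. A crowded space $(X,\tau)$ is \emph{maximal} (in the sense of van Douwen) if every topology on $X$ strictly finer than $\tau$ has an isolated point. The finer topologies here are arbitrary, Tychonoff or not. A countable maximal space is countably infinite, since its nonempty open sets are infinite.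

In a maximal space all nowhere dense sets, and among them all discrete sets, are closed (Lemma~\ref{lem:nwd}). The union of a chain of crowded topologies is a base of a crowded topology, so Zorn's lemma refines any crowded topology to one with no crowded proper refinement; but this argument gives no reason for the result to be Tychonoff. Van Douwen \cite{vD} constructed in ZFC a countable regular maximal space (a countable regular $T_1$ space is Lindel\"of, hence normal, hence Tychonoff). So ZFC proves that there is a countable maximal space, and all its discrete subsets are closed.

What about the square? The square of a crowded space $X$ is never maximal, because $(X\setminus\{a\})\times\{a\}$ is nowhere dense and accumulates at $(a,a)$; so the property has to be arranged by other means. It is known that under the continuum hypothesis CH there is a crowded countable space $X$ such that every discrete subset of $X\times X$ is closed. The following problem is posed in \cite{DDS}.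

\begin{quote}
\textbf{Problem.} Does there exist in ZFC a countable maximal space $X$ such that all discrete subsets of $X\times X$ are closed?
\end{quote}

One may guess that the answer is yes. The exponent $1$ needs no additional axiom, and if $X$ is maximal, then a discrete subset of $X\times X$ meets every horizontal line, every vertical line and the diagonal, all of them closed copies of $X$, in a closed set. The guess is wrong. The obstruction consists of discrete sets that approach the diagonal without meeting it: if they are all closed, then every point has neighborhoods that are very sparse, in a sense that we now define.

A filter $\mathcal F$ on a countably infinite set $S$ is \emph{free} if it is proper and contains all cofinite subsets of $S$. A free filter $\mathcal F$ is \emph{rapid} if for every sequence $F_0\subseteq F_1\subseteq\cdots$ of finite subsets of $S$ there is $A\in\mathcal F$ with $|A\cap F_n|\le n$ for all $n$. For a point $a$ of a space $X$ put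
\[
\mathcal N_a=\{A\subseteq X\setminus\{a\}: A\cup\{a\}\text{ is a neighborhood of }a\}.
\]

\begin{theorem}\label{thm:rapid}
Let $X$ be a countable space, let $a\in X$ be a non-isolated point, and suppose that all discrete subsets of $X\times X$ are closed. Then the filter $\mathcal N_a$ is rapid. Consequently there is a rapid ultrafilter on $\omega$.
\end{theorem}

Theorem~\ref{thm:rapid} is a theorem of ZFC. Miller \cite{Mil} proved that there are no rapid ultrafilters in Laver's model for the Borel conjecture, a model of ZFC about which we use nothing else. This answers the problem in the negative.

\begin{corollary}\label{cor:laver}
In Laver's model there is no countable non-discrete space, and in particular no countable maximal space, such that all discrete subsets of its square are closed.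
\end{corollary}

In the other direction we use Martin's axiom for countable posets, $\mathrm{MA}(\mathrm{countable})$: for every countable poset $P\ne\emptyset$ and every family of fewer than $\mathfrak c$ dense subsets of $P$ there is a filter meeting all of them. The terms are recalled in Section~\ref{sec:color}. The axiom follows from CH and from Martin's axiom MA, and it is equivalent to $\operatorname{cov}(\mathcal M)=\mathfrak c$, the statement that the real line is not the union of fewer than $\mathfrak c$ meager sets; we do not use this equivalence.

\begin{theorem}\label{thm:MA}
Assume $\mathrm{MA}(\mathrm{countable})$. Then there is a countable maximal space $X$ such that for every $n\ge1$ all discrete subsets of $X^n$ are closed.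
\end{theorem}

If ZFC is consistent, then so is ZFC with CH. Hence, assuming as always that ZFC is consistent, Corollary~\ref{cor:laver} and Theorem~\ref{thm:MA} show that the existence of a countable maximal space $X$ with all discrete subsets of $X\times X$ closed is independent of ZFC.

The exponents in these results are sharp. For exponent $1$ there is an example in ZFC, for exponent $2$ ZFC does not suffice, and under $\mathrm{MA}(\mathrm{countable})$ one space serves all finite exponents. Exponent $\omega$ is impossible: if $p\ne q$ are points of $X$, then the points of $X^\omega$ with coordinate $q$ at exactly one place and $p$ at all others form a sequence of distinct points converging to the constant point $(p,p,\dots)$, and the set of its terms is discrete and not closed.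

Section~\ref{sec:diag} proves Theorem~\ref{thm:rapid} and Corollary~\ref{cor:laver}, and it can be read alone as the solution of the problem. Sections~\ref{sec:max}--\ref{sec:constr} prove Theorem~\ref{thm:MA}. Section~\ref{sec:local} describes the filters $\mathcal N_a$ of a space as in the problem.

\section{Discrete sets along the diagonal}\label{sec:diag}

\subsection*{Rapid filters}
Rapidity is invariant under bijections of the underlying set, and every free filter that contains a rapid filter is rapid. On $\omega$ it implies the usual form of the definition: for every $f\colon\omega\to\omega$ some $A\in\mathcal F$ has increasing enumeration $e_A(0)<e_A(1)<\cdots$ with $e_A(n)\ge f(n)$ for all $n$. Indeed, replacing $f(n)$ by $\max_{i\le n}f(i)$ we may assume that $f$ is nondecreasing. Put $F_n=\{0,\dots,f(n)-1\}$ and take $A\in\mathcal F$ with $|A\cap F_n|\le n$ for all $n$. The set $A$ is infinite because $\mathcal F$ is free, and the $n+1$ numbers $e_A(0),\dots,e_A(n)$ are not all in $F_n$, so $e_A(n)\ge f(n)$.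

Thus a rapid filter contains sets that are as sparse as one likes. This is a real restriction, even for ultrafilters. With $f(n)=2^n$ we see that a rapid filter on $\omega$ contains a set $A$ with $\sum_{k\in A}1/(k+1)<\infty$. The complements of such sets form a free filter, since the harmonic series diverges, and an ultrafilter extending this filter contains no such $A$, so it is not rapid.

\subsection*{Coordinates on a countable space}
To speak of pairs of points that are close to the diagonal, and to count points that are far from each other, we map $X$ into the Cantor set $2^\omega=\{0,1\}^\omega$.

\begin{lemma}\label{lem:zerodim}
Let $X$ be a countable space. Then the clopen sets form a base of $X$, and there is a continuous injection $h\colon X\to2^\omega$.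
\end{lemma}

\begin{proof}
Let $x\in V$ with $V$ open, and let $f\colon X\to[0,1]$ be continuous with $f(x)=0$ and $f=1$ on $X\setminus V$. Since $f(X)$ is countable, there is $t\in(0,1)\setminus f(X)$. Then $f^{-1}[0,t)=f^{-1}[0,t]$ is clopen, contains $x$ and lies in $V$. In particular, for each of the countably many pairs $x\ne y$ there is a clopen set that contains $x$ and not $y$. Let $C_0,C_1,\dots$ be a sequence of clopen sets in which all the chosen sets appear, and let $h(x)(i)=1$ if $x\in C_i$ and $h(x)(i)=0$ otherwise. Each coordinate of $h$ is continuous, and $h$ is injective.
\end{proof}

So a countable space is a countable subset of $2^\omega$ with a topology finer than or equal to the product topology. The following example shows the whole mechanism.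

\begin{example}\label{ex:cantor}
Let $X\subseteq2^\omega$ be the set of eventually zero sequences, let $a$ be the zero sequence, and let $G_m$ be the set of all $x\ne a$ with $x(i)=0$ for $i\ge2m$, so that $|G_m|=4^m-1$. Let $D_m$ be the set of pairs of distinct points of $G_m$ that agree in the first $m$ coordinates, and let $D=\bigcup_mD_m$. Omitting final zeros, $G_1=\{10,01,11\}$ and $D_1=\{(10,11),(11,10)\}$. The $15$ points of $G_2$ fall into $4$ classes according to their first two coordinates, and $D_2$ consists of the pairs of distinct points in the same class.

The set $D$ is discrete in the product topology and hence in every finer one: near a pair $(x,y)$ with $x(i)\ne y(i)$ all pairs differ in coordinate $i$, so only the finite sets $D_0,\dots,D_i$ are present. If a set $U$ satisfies $(U\times U)\cap D=\emptyset$, then $U$ contains at most one point from each class of $G_m$: at most $2$ points of $G_1$, at most $4$ points of $G_2$, at most $2^m$ points of $G_m$. In the product topology no neighborhood of $a$ is so sparse: $\{x:x(i)=0\text{ for }i<k\}$ contains $2^{2m-k}-1>2^m$ points of $G_m$ when $m>k$. So $(a,a)\in\overline D\setminus D$. In a finer topology that makes $D$ closed, some neighborhood of $a$ contains at most $2^m$ of the $4^m-1$ points of $G_m$, for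 all $m$ at once. Nothing here depends on the number $4^m-1$: the bound $2^m$ stays the same however large the finite sets $G_m$ are.
\end{example}

Fix a countable space $X$ and $h$ as in Lemma~\ref{lem:zerodim}. Write $x\sim_my$ if $h(x)(i)=h(y)(i)$ for all $i<m$. This is an equivalence relation on $X$ with at most $2^m$ classes. Let $\Delta=\{(x,x):x\in X\}$ be the diagonal.

\begin{lemma}\label{lem:thin}
Let $G_0,G_1,\dots$ be finite subsets of $X$, and let
\[
D_m=\{(x,y)\in G_m\times G_m: x\ne y,\ x\sim_my\},\qquad D=\bigcup_{m\in\omega}D_m .
\]
\begin{enumerate}
\item[(a)] $D\cap\Delta=\emptyset$, and all accumulation points of $D$ lie on $\Delta$. Hence $D$ is discrete.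
\item[(b)] If $U\subseteq X$ and $(U\times U)\cap D=\emptyset$, then $|U\cap G_m|\le2^m$ for all $m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\ne y$ and choose $i$ with $h(x)(i)\ne h(y)(i)$. The set $O=\{(u,v):h(u)(i)\ne h(v)(i)\}$ is an open neighborhood of $(x,y)$, and it is disjoint from $D_m$ for $m>i$. So $O\cap D\subseteq D_0\cup\dots\cup D_i$ is finite, and $(x,y)$ is not an accumulation point of $D$. The pairs in $D$ have distinct coordinates, so $D$ misses $\Delta$ and contains none of its accumulation points.

(b) Two distinct points $x,y\in U\cap G_m$ with $x\sim_my$ would give $(x,y)\in(U\times U)\cap D_m$. So each of the at most $2^m$ classes of $\sim_m$ contains at most one point of $U\cap G_m$.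
\end{proof}

For a single $m$ the conclusion of (b) costs nothing, since a neighborhood of $a$ can avoid the finite set $G_m\setminus\{a\}$. The point is that one neighborhood works for all $m$. Rapidity asks for the bound $n$ on $F_n$, while (b) gives the larger bound $2^m$; we repair this by applying (b) to the subsequence $F_2,F_4,F_8,\dots$ and interpolating. The next statement is a local form of Theorem~\ref{thm:rapid} that also records which discrete sets matter.

\begin{proposition}\label{prop:local}
Let $X$ be a countable space and $a\in X$ a non-isolated point. Then $\mathcal N_a$ is a free filter on the countably infinite set $X\setminus\{a\}$. If $\mathcal N_a$ is not rapid, then there is a discrete set $D\subseteq(X\times X)\setminus\Delta$, all of whose accumulation points lie on $\Delta$, with $(a,a)\in\overline D$.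
\end{proposition}

\begin{proof}
Every neighborhood of $a$ is infinite, so $X\setminus\{a\}$ is countably infinite and $\emptyset\notin\mathcal N_a$. Cofinite subsets of $X\setminus\{a\}$ belong to $\mathcal N_a$ because finite sets are closed. So $\mathcal N_a$ is a free filter.

Let $F_0\subseteq F_1\subseteq\cdots$ be finite subsets of $X\setminus\{a\}$ such that no $A\in\mathcal N_a$ satisfies $|A\cap F_n|\le n$ for all $n$. Let $D$ be the set of Lemma~\ref{lem:thin} for $G_m=F_{2^{m+1}}$. By part (a) of the lemma it remains to show that $(a,a)\in\overline D$. Suppose not. Then there are open sets $U_1,U_2\ni a$ with $(U_1\times U_2)\cap D=\emptyset$, and $U=U_1\cap U_2$ satisfies $|U\cap F_{2^{m+1}}|\le2^m$ for all $m$ by part (b). Put $A=U\setminus(\{a\}\cup F_1)$. Then $A\cup\{a\}=U\setminus F_1$ is open, so $A\in\mathcal N_a$. For $n\le1$ we have $A\cap F_n=\emptyset$. For $n\ge2$ choose $m$ with $2^m\le n\le2^{m+1}$; then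
\[
|A\cap F_n|\le|U\cap F_{2^{m+1}}|\le2^m\le n .
\]
This contradicts the choice of the sets $F_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rapid}]
If $\mathcal N_a$ were not rapid, the set $D$ of Proposition~\ref{prop:local} would be discrete with $(a,a)\in\overline D\setminus D$, contrary to the hypothesis. So $\mathcal N_a$ is rapid. By Zorn's lemma it extends to an ultrafilter on $X\setminus\{a\}$, which is free, hence rapid, and a bijection of $X\setminus\{a\}$ onto $\omega$ carries it to a rapid ultrafilter on $\omega$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:laver}]
By \cite{Mil}, in Laver's model no nonprincipal ultrafilter on $\omega$ is rapid in the usual sense, and we saw that a rapid ultrafilter in our sense is rapid in the usual sense. A non-discrete space has a non-isolated point, so by Theorem~\ref{thm:rapid} the square of every countable non-discrete space in this model has a discrete subset that is not closed. A maximal space is crowded and nonempty, hence non-discrete.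
\end{proof}

Neither maximality nor crowdedness enters the proof of Theorem~\ref{thm:rapid}. That $a$ is not isolated makes $\mathcal N_a$ proper; in a discrete space the hypothesis on the square holds trivially and yields nothing. The square is used in Lemma~\ref{lem:thin}(b), where a neighborhood $U\times U$ missing $D$ restricts all pairs of points of $U$ and therefore their number; in Laver's model the space of \cite{vD} shows that the hypothesis on $X$ alone does not produce a rapid ultrafilter. Countability provides the map $h$, and it is needed only for a subspace.

\begin{corollary}\label{cor:wide}
Let $Y$ be a space with a countable non-discrete subspace. If all discrete subsets of $Y\times Y$ are closed, then there is a rapid ultrafilter on $\omega$.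
\end{corollary}

\begin{proof}
Let $X\subseteq Y$ be countable and non-discrete. A discrete subset of $X\times X$ is discrete in $Y\times Y$, hence closed in $Y\times Y$, hence closed in $X\times X$. Apply Theorem~\ref{thm:rapid} to $X$.
\end{proof}

\section{A criterion for maximality}\label{sec:max}

The space of Theorem~\ref{thm:MA} is built by refining the topology of $\mathbb Q$ in $\mathfrak c$ steps. Maximality quantifies over all finer topologies, and there are too many of those to treat one at a time. This section replaces maximality by a condition on the subsets of $X$, of which there are only $\mathfrak c$.

A subset of a topological space is \emph{scattered} if it has no nonempty crowded subset, that is, if each of its nonempty subsets has an isolated point. A set is \emph{nowhere dense} if its closure has empty interior; finite unions of nowhere dense sets are nowhere dense.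

\begin{lemma}\label{lem:basic}
Let $X$ be a crowded space.
\begin{enumerate}
\item[(a)] Discrete subsets, and hence finite unions of discrete subsets, are nowhere dense.
\item[(b)] The union of two scattered subsets is scattered.
\item[(c)] Scattered subsets have empty interior.
\item[(d)] If all discrete subsets of $X$ are closed, then every scattered subset of $X$ is discrete, and so all its subsets are closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A$ be discrete and suppose that $O\subseteq\overline A$ is open and nonempty. Pick $p\in O\cap A$ and an open set $V$ with $V\cap A=\{p\}$. Since $V\cap O$ is open and contained in $\overline A$, we have $V\cap O\subseteq\overline{A\cap V\cap O}=\{p\}$. So $p$ is isolated in $X$, a contradiction.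

(b) Let $S_1,S_2$ be scattered and suppose that $E\subseteq S_1\cup S_2$ is nonempty and crowded. Then $E\not\subseteq S_2$, so $E\cap S_1$ is nonempty and has an isolated point $p$; let $V$ be open with $V\cap E\cap S_1=\{p\}$. The set $(V\cap E)\setminus\{p\}$ is nonempty because $p$ is not isolated in $E$, it is crowded because it is open in $E$, and it is contained in $S_2$. This contradicts that $S_2$ is scattered.

(c) Nonempty open subsets of $X$ are crowded.

(d) Let $S$ be scattered and let $S_0$ be the set of its isolated points. Then $S_0$ is discrete, hence closed, so $S\setminus S_0$ is open in $S$. If $S\setminus S_0$ were nonempty, it would have an isolated point, which would be isolated in $S$ and so belong to $S_0$. Hence $S=S_0$. Subsets of a discrete set are discrete, hence closed.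
\end{proof}

\begin{lemma}\label{lem:nwd}
In a maximal space all nowhere dense sets are closed. In particular all discrete sets, and all subsets of scattered sets, are closed.
\end{lemma}

\begin{proof}
Let $N$ be nowhere dense in the maximal space $(X,\tau)$. The sets $V$ and $V\setminus N$ with $V\in\tau$ form a family closed under finite intersections, hence a base of a topology $\sigma\supseteq\tau$. If $V\ne\emptyset$, then $V$ and $V\setminus N$ contain the nonempty $\tau$-open set $V\setminus\overline N$, which is infinite. So no member of the base is a singleton, and $\sigma$ is crowded. By maximality $\sigma=\tau$, and $X\setminus N\in\tau$. The last sentence follows from Lemma~\ref{lem:basic}(a) and (d).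
\end{proof}

The topology $\sigma$ in this proof need not be Tychonoff a priori. In a construction we must keep the topology Tychonoff, and the simplest way is to add only clopen sets. From now on $X$ is a countably infinite set.

\begin{definition}
A Boolean algebra $\mathcal B$ of subsets of $X$ is \emph{good} if it separates the points of $X$ and all its nonempty members are infinite. We write $\tau(\mathcal B)$ for the topology with base $\mathcal B$.
\end{definition}

Let $\mathcal B$ be good. Its members are clopen in $\tau(\mathcal B)$. For $x\ne y$ some member contains $x$ and not $y$, so $\tau(\mathcal B)$ is Hausdorff; indicator functions of members of $\mathcal B$ separate points from closed sets, so it is Tychonoff; no member of the base is a singleton, so it is crowded. Conversely, if $(X,\tau)$ is a countable crowded space, then the algebra of its clopen sets is good and induces $\tau$, by Lemma~\ref{lem:zerodim}. An algebra that contains a good algebra separates points, so in extending a good algebra we have to watch only that no finite nonempty set appears. The union of an increasing chain of good algebras is good. The algebra generated by an infinite family has the cardinality of the family.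

Given $A\subseteq X$, we would like to make $A$ clopen. If $X=\mathbb Q$ and $A$ is the set of dyadic rationals, this can be done, since both $A$ and its complement meet every interval in an infinite set. If $A$ is a singleton, it cannot. In general the points isolated in $A$ or in $X\setminus A$ are in the way, and after their removal new isolated points may appear. The part that survives all removals is the largest crowded subset; the rest is scattered, and we redistribute it.

\begin{lemma}\label{lem:split}
Let $\mathcal B$ be good, $\tau=\tau(\mathcal B)$ and $A\subseteq X$. There is $K\subseteq X$ such that the algebra $\mathcal B'$ generated by $\mathcal B\cup\{K\}$ is good and the symmetric difference $A\mathbin\triangle K$ is $\tau$-scattered.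
\end{lemma}

\begin{proof}
All topological notions refer to $\tau$. Let $K_1$ be the union of all crowded subsets of $A$, and $K_2$ the union of all crowded subsets of $X\setminus A$. A union of crowded sets is crowded, so $K_1$ and $K_2$ are crowded (possibly empty). A crowded subset of $A\setminus K_1$ lies in $K_1$ and is therefore empty; so $A\setminus K_1$ is scattered, and $(X\setminus A)\setminus K_2$ is scattered for the same reason. Their union is $S=X\setminus(K_1\cup K_2)$. By Lemma~\ref{lem:basic}(b) and (c), $S$ is scattered with empty interior, so $X=\overline{K_1}\cup\overline{K_2}$. Each point of $S$ is now assigned to a side in whose closure it lies: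
\[
K=K_1\cup(S\cap\overline{K_1}),\qquad X\setminus K=K_2\cup(S\setminus\overline{K_1}),\qquad S\setminus\overline{K_1}\subseteq\overline{K_2}.
\]
Points of $K_1$ lie in both $A$ and $K$, and points of $K_2$ lie in neither. So $A\mathbin\triangle K\subseteq S$, and $A\mathbin\triangle K$ is scattered.

A point of $K$ lies in the crowded set $K_1$ or in $\overline{K_1}\setminus K_1$; in both cases it is an accumulation point of $K_1\subseteq K$. A point of $X\setminus K$ lies in the crowded set $K_2$ or in $\overline{K_2}\setminus K_2$, so it is an accumulation point of $K_2\subseteq X\setminus K$. Hence for $W\in\mathcal B$ each of the sets $W\cap K$ and $W\setminus K$ is empty or infinite. The sets $(W\cap K)\cup(W'\setminus K)$ with $W,W'\in\mathcal B$ are closed under unions and complements (replace $W,W'$ by their complements), and they include $K$ and the members of $\mathcal B$. So they are the members of $\mathcal B'$, and the nonempty ones are infinite.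
\end{proof}

\begin{proposition}\label{prop:crit}
A countable crowded space $(X,\tau)$ is maximal if and only if
\begin{enumerate}
\item[(i)] all discrete subsets of $X$ are closed, and
\item[(ii)] for every $A\subseteq X$ there is a clopen set $K$ such that $A\mathbin\triangle K$ is scattered.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $X$ be maximal. Condition (i) is part of Lemma~\ref{lem:nwd}. For (ii) apply Lemma~\ref{lem:split} to the algebra $\mathcal B$ of clopen sets and to $A$. The topology $\tau(\mathcal B')$ is crowded and contains $\tau(\mathcal B)=\tau$, so it equals $\tau$, and $K\in\mathcal B'$ is $\tau$-clopen.

Conversely, assume (i) and (ii), and let $\sigma\supsetneq\tau$ be a topology. Pick $A\in\sigma\setminus\tau$ and $x\in A\setminus\operatorname{int}_\tau A$. Let $K$ be as in (ii) and $S=A\mathbin\triangle K$. By Lemma~\ref{lem:basic}(d) the set $S\setminus\{x\}$ is $\tau$-closed. Suppose $x\in K$. Then $K\setminus(S\setminus\{x\})$ is a $\tau$-open neighborhood of $x$, and each of its points is $x$ or lies in $K\setminus S\subseteq A$. So $x\in\operatorname{int}_\tau A$, a contradiction. Hence $x\notin K$, and $V=(X\setminus K)\setminus(S\setminus\{x\})$ is a $\tau$-open neighborhood of $x$. A point of $V\cap A$ lies in $A\setminus K\subseteq S$,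 so it is $x$. Thus $\{x\}=V\cap A\in\sigma$, and $\sigma$ has an isolated point.
\end{proof}

Condition (ii) is obtained by repeated use of Lemma~\ref{lem:split}, in ZFC. Condition (i) is the case $n=1$ of the property of powers, to which we turn.

\section{Closing one discrete set by a coloring}\label{sec:color}

Let $\mathcal B$ be good and let $D\subseteq X^n$ be discrete. We want to add subsets of $X$ to $\mathcal B$ so that $D$ becomes closed in the $n$th power. The new neighborhoods of a point of $X^n$ are boxes, so every point of $X^n$ needs a box that contains only finitely many points of $D$. We obtain all these boxes at once from a coloring $g\colon X\to\omega$ such that every product of $n$ color classes meets $D$ in a finite set, and we declare the color classes clopen. Finite color classes would satisfy this condition, but they isolate points. The opposing requirement is that each $x$ be an accumulation point of its own class.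

Both requirements are met by coloring the points one after another, $u_0,u_1,\dots$, under one rule: \emph{a point that completes an element of $D$ receives a color not used before.} Here $u_j$ completes $d\in D$ if $u_j$ is a coordinate of $d$ and all coordinates of $d$ are among $u_0,\dots,u_j$.

\begin{example}\label{ex:color}
Let $n=1$, $X=\mathbb Q$ and $D=\{1/k:k\ge1\}$. The rule says that each point of $D$ is the first point of its color, so every color class contains at most one point of $D$. When the class of $0$ is declared clopen, $0$ ceases to be an accumulation point of $D$. To keep $0$ from being isolated we give its color to points outside $D$ in smaller and smaller intervals around $0$, which the rule allows.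

Let $n=2$. Suppose $(x,y)\in D$ has colors $(r,s)$. The later of $x,y$ completes $(x,y)$, so it is the first point of color $r$ or the first point of color $s$. Thus $x$ and $y$ both appear no later than the later of these two first points, and for given $(r,s)$ there are finitely many such pairs. Now let $E$ be the finite set of points colored so far, let $x\in E$, and let $W$ be a neighborhood of $x$. A new point $u\in W$ may receive the color of $x$ if none of the pairs $(u,e)$, $(e,u)$ with $e\in E$, and $(u,u)$ is in $D$. So $u$ must avoid the traces of $D$ on $|E|$ horizontal lines, $|E|$ vertical lines and the diagonal. These are finitely many discrete subsets of copies of $X$, and by Lemma~\ref{lem:basic}(a) they do not cover $W\setminus E$.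
\end{example}

There is one requirement for each pair $x\in W\in\mathcal B$. If $\mathcal B$ is countable, we meet them in turn by a recursion of length $\omega$. If $\mathcal B$ is uncountable, we must meet uncountably many requirements in countably many steps, and this is what $\mathrm{MA}(\mathrm{countable})$ does. Recall the terms. In a poset $(P,\le)$ we say that $t$ \emph{extends} $s$ if $t\le s$. A set $E\subseteq P$ is \emph{dense} if every element of $P$ has an extension in $E$. A \emph{filter} is a nonempty, upward closed set $G\subseteq P$ any two of whose elements have a common extension in $G$. For countably many dense sets $E_0,E_1,\dots$ a filter meeting them exists in ZFC: choose $s_0\ge s_1\ge\cdots$ with $s_k\in E_k$ and take all elements above some $s_k$. So CH implies $\mathrm{MA}(\mathrm{countable})$. MA is the same assertion for all posets without an uncountable set of pairwise incompatible elements, and these include the countable posets.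

\begin{lemma}\label{lem:color}
Assume $\mathrm{MA}(\mathrm{countable})$. Let $\mathcal B$ be good with $|\mathcal B|<\mathfrak c$, let $\tau=\tau(\mathcal B)$ and $n\ge1$, and let $D\subseteq X^n$ be discrete in the product topology $\tau^n$. Then there is a good algebra $\mathcal B'\supseteq\mathcal B$ with $|\mathcal B'|\le|\mathcal B|+\omega$ such that $D$ is closed and discrete in $\tau(\mathcal B')^n$.
\end{lemma}

\begin{proof}
\emph{The poset.} Let $P$ be the set of finite sequences $s=\langle(u_0,c_0),\dots,(u_{l-1},c_{l-1})\rangle$ with $u_j\in X$ pairwise distinct and $c_j\in\omega$, such that for each $j<l$ at least one of the following holds: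
\begin{enumerate}
\item[(1)] $c_j\notin\{c_i:i<j\}$ (the color $c_j$ is \emph{fresh} at $j$);
\item[(2)] no $d\in D$ has all its coordinates in $\{u_0,\dots,u_j\}$ with $u_j$ among them.
\end{enumerate}
Let $t\le s$ if $s$ is an initial segment of $t$, and write $\operatorname{dom}s=\{u_j:j<l\}$. The set $P$ is countable, contains the empty sequence and is closed under initial segments.

\emph{Every point gets a color.} For $x\in X$ let $E_x=\{s\in P:x\in\operatorname{dom}s\}$. It is dense: if $x\notin\operatorname{dom}s$, append $(x,c)$ with $c$ fresh.

\emph{The color of $x$ recurs near $x$.} For $x\in W\in\mathcal B$ let $E_{x,W}$ be the set of $s\in P$ such that for some $k,j$ we have $u_k=x$, $u_j\in W\setminus\{x\}$ and $c_j=c_k$. We show that it is dense. Let $s\in P$; extending $s$ into $E_x$, we may assume that $x=u_k$ lies in $E=\operatorname{dom}s$. For a nonempty set $I\subseteq\{1,\dots,n\}$ and a function $e\colon\{1,\dots,n\}\setminus I\to E$ let $\varphi_{I,e}(u)\in X^n$ be the point with coordinate $u$ at the places $i\in I$ and $e(i)$ at the places $i\notin I$, and let $D_{I,e}=\varphi_{I,e}^{-1}(D)$. The map $\varphi_{I,e}\colon X\to X^n$ is continuous and injective. So $D_{I,e}$ is discrete: if $u\in D_{I,e}$ and $O$ is open with $O\cap D=\{\varphi_{I,e}(u)\}$,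 then $\varphi_{I,e}^{-1}(O)$ is open and meets $D_{I,e}$ only in $u$. Since $n$ and $E$ are finite, there are finitely many pairs $(I,e)$. Let $N$ be the union of the sets $D_{I,e}$. The finite set $E$ is discrete as well, so $N\cup E$ is nowhere dense by Lemma~\ref{lem:basic}(a), and there is $u\in W\setminus(N\cup E)$; note that $u\ne x$. Append $(u,c_k)$ to $s$. Condition (2) holds at the new place. Indeed, suppose $d\in D$ has all coordinates in $E\cup\{u\}$ with $u$ among them. Put $I=\{i:d_i=u\}$ and $e(i)=d_i$ for $i\notin I$; then $d=\varphi_{I,e}(u)$, so $u\in D_{I,e}\subseteq N$, a contradiction. The extended sequence lies in $E_{x,W}$.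

\emph{The coloring.} There are at most $|\mathcal B|+\omega<\mathfrak c$ of these dense sets, so some filter $G$ meets them all. Two elements of $G$ are initial segments of a common extension, so one of them is an initial segment of the other. The union of $G$ is therefore a sequence $\langle(u_j,c_j):j\in\omega\rangle$ whose finite initial segments are in $P$, and $u_0,u_1,\dots$ lists $X$ without repetition because $G$ meets every $E_x$. Put $g(u_j)=c_j$. Since $G$ meets every $E_{x,W}$, we have:
\begin{enumerate}
\item[(A)] if $x\in W\in\mathcal B$, there is $u\in W\setminus\{x\}$ with $g(u)=g(x)$.
\end{enumerate}
We claim:
\begin{enumerate}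
\item[(B)] every box $\prod_{i=1}^ng^{-1}(r_i)$ meets $D$ in a finite set.
\end{enumerate}
We may assume that each $r_i$ is a value of $g$, since otherwise the box is empty. Let $m_i=\min\{j:c_j=r_i\}$ and $M=\max_im_i$. Let $d\in D$ lie in the box, and let $j$ be the largest index such that $u_j$ is a coordinate of $d$, say $d_i=u_j$. Then $d$ shows that (2) fails at $j$, so $c_j=g(d_i)=r_i$ is fresh at $j$, which means $j=m_i\le M$. Hence $d$ lies in the finite set $\{u_0,\dots,u_M\}^n$.

\emph{The new algebra.} Let $\mathcal B'$ be generated by $\mathcal B\cup\{g^{-1}(r):r\in\omega\}$; then $|\mathcal B'|\le|\mathcal B|+\omega$. Write $C_x=g^{-1}(g(x))$ for the color class of $x$. Let $\mathcal Z$ be the family of all $Z\subseteq X$ such that for every $x\in X$ there is $W\in\mathcal B$ with $x\in W$ and $W\cap C_x$ contained in $Z$ or disjoint from $Z$. The family $\mathcal Z$ is closed under complements and under intersections of two sets (intersect the two sets $W$). It contains each $Z\in\mathcal B$ (take $W=Z$ or $W=X\setminus Z$) and each color class (take $W=X$). So $\mathcal B'\subseteq\mathcal Z$. Now let $x\in Z\in\mathcal B'$. Then $W\cap C_x\subseteq Z$ for some $W\in\mathcal B$ with $x\in W$, since $x\in W\cap C_x\cap Z$ excludes the other alternative. By (A), $x$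 is a $\tau$-accumulation point of $C_x$, so $W\cap C_x$ is infinite. Hence $Z$ is infinite and $\mathcal B'$ is good.

Finally, a point $(x_1,\dots,x_n)\in X^n$ has the $\tau(\mathcal B')^n$-open neighborhood $\prod_iC_{x_i}$, which meets $D$ in a finite set by (B). So $D$ has no accumulation point in $\tau(\mathcal B')^n$; it is closed and discrete.
\end{proof}

The discreteness of $D$ is used only to make the traces $D_{I,e}$ nowhere dense. Some such assumption is necessary: for $D=X\times\{p\}\subseteq X^2$ the box $C_p\times C_p$ meets $D$ in the infinite set $C_p\times\{p\}$ whenever (A) holds.

\section{The construction}\label{sec:constr}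

We apply Lemmas~\ref{lem:split} and \ref{lem:color} to all subsets of $X$ and of its finite powers. What is achieved at one stage is never lost: if a topology is refined, closed sets remain closed, clopen sets remain clopen, and discrete or scattered sets remain so, because an isolated point of a set remains isolated. The difficulty is that a set $D$ may become discrete only after it has been considered. We therefore consider every set again and again, and we use that a set which is discrete at the end is already discrete at some stage.

\begin{proof}[Proof of Theorem~\ref{thm:MA}]
Let $X=\mathbb Q$ as a set, and let $\mathcal B_0$ be the algebra generated by the sets $J\cap\mathbb Q$, where $J$ is an interval with endpoints in $\sqrt2+\mathbb Q$. It is countable and separates points, and its members are open in the usual topology of $\mathbb Q$ because the endpoints are irrational; so the nonempty ones are infinite, and $\mathcal B_0$ is good.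

A \emph{task} is a pair $(n,D)$ with $n\ge1$ and $D\subseteq X^n$, or a pair $(0,A)$ with $A\subseteq X$. The set $\mathcal T$ of tasks has cardinality $\mathfrak c$. We regard $\mathfrak c$ as the least ordinal of its cardinality. Fix a bijection of $\mathfrak c$ onto $\mathcal T\times\mathfrak c$ and let $T_\alpha$ be the first coordinate of the image of $\alpha$. Each task equals $T_\alpha$ for $\mathfrak c$ many $\alpha$, and these $\alpha$ are unbounded in $\mathfrak c$, because a bounded subset of $\mathfrak c$ has fewer than $\mathfrak c$ elements.

We define an increasing chain of good algebras $\mathcal B_\alpha$, $\alpha<\mathfrak c$, with $|\mathcal B_\alpha|\le|\alpha|+\omega<\mathfrak c$, and we write $\tau_\alpha=\tau(\mathcal B_\alpha)$. At a limit ordinal $\alpha$ let $\mathcal B_\alpha=\bigcup_{\beta<\alpha}\mathcal B_\beta$, a union of $|\alpha|$ sets of size at most $|\alpha|+\omega$. Given $\mathcal B_\alpha$, there are three cases.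
\begin{itemize}
\item If $T_\alpha=(n,D)$ with $n\ge1$ and $D$ is discrete in $\tau_\alpha^n$, let $\mathcal B_{\alpha+1}$ be the algebra given by Lemma~\ref{lem:color}.
\item If $T_\alpha=(n,D)$ with $n\ge1$ and $D$ is not discrete in $\tau_\alpha^n$, let $\mathcal B_{\alpha+1}=\mathcal B_\alpha$.
\item If $T_\alpha=(0,A)$, let $\mathcal B_{\alpha+1}$ be the algebra given by Lemma~\ref{lem:split}.
\end{itemize}
In each case $|\mathcal B_{\alpha+1}|\le|\mathcal B_\alpha|+\omega$. Let $\mathcal B=\bigcup_{\alpha<\mathfrak c}\mathcal B_\alpha$ and $\tau=\tau(\mathcal B)$. Then $\mathcal B$ is good, so $(X,\tau)$ is a countable crowded space, and $\tau\supseteq\tau_\alpha$ for all $\alpha$.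

\emph{Discrete subsets of $X^n$ are closed.} Let $D\subseteq X^n$ be discrete in $\tau^n$. For each $d\in D$ choose $W^d_1,\dots,W^d_n\in\mathcal B$ with $D\cap\prod_iW^d_i=\{d\}$. Since $D$ is countable, countably many sets are chosen. By K\"onig's theorem, $\mathfrak c$ has uncountable cofinality: every countable subset of $\mathfrak c$ is bounded. So all chosen sets lie in one $\mathcal B_\alpha$. Take $\beta\ge\alpha$ with $T_\beta=(n,D)$. Then $D$ is discrete in $\tau_\beta^n$, hence closed in $\tau_{\beta+1}^n$ by construction, hence closed in $\tau^n$.

\emph{$X$ is maximal.} Condition (i) of Proposition~\ref{prop:crit} is the case $n=1$. For (ii) let $A\subseteq X$ and take $\beta$ with $T_\beta=(0,A)$. The set $K$ added at this stage belongs to $\mathcal B$, so it is $\tau$-clopen, and $A\mathbin\triangle K$ is $\tau_\beta$-scattered, hence $\tau$-scattered.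
\end{proof}

\begin{remark}
The axiom is used only in Lemma~\ref{lem:color}, and under CH every $\mathcal B_\alpha$ is countable, so that each coloring is an ordinary recursion of length $\omega$. The rest of the construction is carried out in ZFC. By Corollary~\ref{cor:laver} the conclusion of Theorem~\ref{thm:MA} is false in Laver's model, so $\mathrm{MA}(\mathrm{countable})$ fails there, and so does the conclusion of Lemma~\ref{lem:color} for some $\mathcal B$, $n$ and $D$.
\end{remark}

\section{The neighborhood filters of an example}\label{sec:local}

A free ultrafilter $p$ on a countably infinite set $S$ is a \emph{P-point} if for every partition of $S$ into sets $U_0,U_1,\dots$, none of which belongs to $p$, there is $A\in p$ with $A\cap U_n$ finite for all $n$. Like rapidity, this property asks for sparse sets in $p$. At the points of a space as in the problem the two properties come apart.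

\begin{proposition}\label{prop:structure}
Let $X$ be a countable maximal space such that all discrete subsets of $X\times X$ are closed. Then for each $a\in X$ the filter $\mathcal N_a$ is a rapid ultrafilter that is not a P-point.
\end{proposition}

\begin{proof}
Rapidity is Theorem~\ref{thm:rapid}; the other two assertions use only that $X$ is countable and maximal.

\emph{Ultrafilter.} Let $A\subseteq X\setminus\{a\}$. By Proposition~\ref{prop:crit} there is a clopen set $K$ such that $S=A\mathbin\triangle K$ is scattered, and $S\setminus\{a\}$ is closed by Lemma~\ref{lem:nwd}. If $a\in K$, then $K\setminus(S\setminus\{a\})$ is an open neighborhood of $a$ contained in $(K\setminus S)\cup\{a\}\subseteq A\cup\{a\}$, so $A\in\mathcal N_a$. If $a\notin K$, then $V=(X\setminus K)\setminus(S\setminus\{a\})$ is an open neighborhood of $a$. A point of $V\cap A$ would lie in $A\setminus K\subseteq S$ and so equal $a\notin A$. Hence $V\cap A=\emptyset$, and $X\setminus(A\cup\{a\})\in\mathcal N_a$.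

\emph{Not a P-point.} List $X\setminus\{a\}=\{x_0,x_1,\dots\}$ and choose clopen sets $W_i$ with $a\in W_i$ and $x_i\notin W_i$. Put $V_0=X$, $V_n=W_0\cap\dots\cap W_{n-1}$ and $U_n=V_n\setminus V_{n+1}$. The sets $V_n$ are clopen and decreasing with intersection $\{a\}$, so the sets $U_n$ are open and partition $X\setminus\{a\}$. No $U_n$ belongs to $\mathcal N_a$, since it is disjoint from $V_{n+1}\setminus\{a\}\in\mathcal N_a$. Suppose that $A\in\mathcal N_a$ meets every $U_n$ in a finite set. Each point of $A$ has a neighborhood $U_n$ containing finitely many points of $A$, so $A$ is discrete. But $A\cup\{a\}$ is a neighborhood of the non-isolated point $a$, so $a\in\overline A\setminus A$. This contradicts Lemma~\ref{lem:nwd}.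
\end{proof}

\begin{thebibliography}{9}

\bibitem{DDS}
\emph{Diagonals and discrete subsets of squares},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf}.

\bibitem{vD}
van Douwen, \emph{Applications of maximal topologies}, Topology Appl. 51 (1993), 125--139.

\bibitem{Mil}
A. W. Miller, \emph{There are no Q-points in Laver's model for the Borel conjecture}, Proc. Amer. Math. Soc. 78 (1980), 103--106.

\end{thebibliography}
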